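# Nondegenerate Lie algebras and the scarcity of strongly prime quotients

## 1. A four-dimensional algebra swallowed by one element

Let $k$ be a field of characteristic $2$, and let $S=ke\oplus kf\oplus kh$ with
$$[e,f]=h,\qquad [h,e]=e,\qquad [h,f]=f,\qquad [x,x]=0 .$$
Signs do not matter in characteristic $2$, so $[f,e]=h$, $[e,h]=e$, $[f,h]=f$. The Jacobi expression is trilinear, and it vanishes as soon as two of its arguments coincide, because $[x,x]=0$ for every $x$. So on a three-dimensional space it must be checked on one triple only:
$$[e,[f,h]]+[f,[h,e]]+[h,[e,f]]=[e,f]+[f,e]+[h,h]=0 .$$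
Thus $S$ is a Lie algebra. For $s=\alpha e+\beta f+\gamma h$ write $E=\operatorname{ad}_s$. Then
$$Ee=\gamma e+\beta h,\qquad Ef=\gamma f+\alpha h,\qquad Eh=\alpha e+\beta f. \tag{1}$$

**Lemma 1.** (a) If $s\in S$ and $\operatorname{ad}_s^2=0$ on $S$, then $s=0$. (b) $S$ has no ideals other than $0$ and $S$, and $[S,S]=S$.

**Proof.** (a) By (1), $E^2e=\gamma Ee+\beta Eh=(\gamma^2+\alpha\beta)e+\beta^2f+\beta\gamma h$. If this is $0$, then $\beta=0$, and then $\gamma=0$. Now $E^2f=\alpha Eh=\alpha^2e$, so $\alpha=0$.

(b) Let $I\ne0$ be an ideal and $0\neq x=\alpha e+\beta f+\gamma h\in I$. Then $y=[h,x]=\alpha e+\beta f\in I$. If $y=0$, then $x=\gamma h$ and $h\in I$. If $y\neq 0$, then $[e,y]=\beta h$ and $[f,y]=\alpha h$ lie in $I$, and again $h\in I$. Then $e=[h,e]$ and $f=[h,f]$ are in $I$. The equality $[S,S]=S$ can be read off the multiplication table. $\blacksquare$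

In characteristic $2$ the square of a derivation $\delta$ is a derivation, since $\delta^2[x,y]=[\delta^2x,y]+2[\delta x,\delta y]+[x,\delta^2y]$. So $D=\operatorname{ad}_e^2$ is a derivation of $S$, with
$$De=0,\qquad Df=[e,h]=e,\qquad Dh=[e,e]=0,\qquad D^2=0. \tag{2}$$
Adjoin an element $t$ that acts as $D$: let $T=S\oplus kt$ with $[t,s]=Ds$. In $T$ we have $[t,[t,T]]=D^2S=0$. An element $x$ with $[x,[x,\,\cdot\,]]=0$ will be called an absolute zero divisor; by Lemma 1(a), $S$ has none except $0$.

Suppose we want to pass to a quotient $T/I$ without nonzero absolute zero divisors. The image of $t$ in $T/I$ is an absolute zero divisor, so $t\in I$. Then $e=[t,f]\in I$, next $h=[e,f]\in I$, next $f=[h,f]\in I$. Hence $I=T$. The algebra $S$ had no defect at all, but inside $T$ it cannot be kept: the only quotient of $T$ without nonzero absolute zero divisors is $0$.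

On the other hand, from the point of view of ideals $T$ looks perfectly good: *every nonzero ideal $I$ of $T$ contains $S$*. Indeed, if $I\cap S\ne0$, this is Lemma 1(b). If $I\cap S=0$, then $[I,S]\subseteq I\cap S=0$. Take $a=\alpha e+\beta f+\gamma h+\lambda t\in I$. Then $0=[a,h]=\alpha e+\beta f$ gives $\alpha=\beta=0$, then $0=[a,e]=\gamma e$ gives $\gamma=0$, and $0=[a,f]=\lambda e$ gives $\lambda=0$; so $I=0$. In particular two nonzero ideals of $T$ have a product containing $[S,S]=S\neq0$.

So $T$ has no two nonzero ideals with zero product, and yet it has no nonzero quotient free of absolute zero divisors. Can a conflict of this kind sit inside an algebra that has no nonzero absolute zero divisors itself?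

## 2. The Kostrikin radical and strongly prime ideals

Throughout, $\Phi$ is a commutative ring with $1$, Lie algebras are over $\Phi$, and ideals are $\Phi$-submodules.

**Definition.** An element $x\in L$ is an *absolute zero divisor* (AZD) if $\operatorname{ad}_x^2=0$, i.e. $[x,[x,L]]=0$. The algebra $L$ is *nondegenerate* if it has no nonzero AZD.

In an abelian algebra every element is an AZD, so a nonzero abelian algebra is not nondegenerate. If $G$ acts on a module $V$ and $G\oplus V$ is the algebra with $[V,V]=0$ and $[g,v]=gv$, then each $v\in V$ is an AZD, because $[v,[v,g]]\in[v,V]=0$. The algebra $S$ is nondegenerate; in $T$ the element $t$ is an AZD.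

**Definition.** The *Kostrikin radical* $K(L)$ is the smallest ideal of $L$ with $L/K(L)$ nondegenerate.

It exists. The family of ideals $I$ with $L/I$ nondegenerate contains $L$. If $x$ represents an AZD modulo the intersection of the family, then $x$ represents an AZD modulo each member $I$, hence $x\in I$ for each $I$. So the intersection belongs to the family. Clearly $K(L)=0$ exactly when $L$ is nondegenerate. In Section 1 we found $K(S)=0$ and $K(T)=T$.

**Definition.** $L$ is *prime* if $L\ne0$ and, for ideals $I,J$ of $L$, $[I,J]=0$ implies $I=0$ or $J=0$. It is *strongly prime* if it is prime and nondegenerate. An ideal $P$ is *strongly prime* if $P\ne L$ and $L/P$ is strongly prime. The intersection of the empty family of ideals is $L$.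

Thus $S$ is strongly prime, and $T$ is prime but not strongly prime. If $P$ is strongly prime and $[I,J]=0$ for ideals $I,J$ of $L$, then $(I+P)/P$ and $(J+P)/P$ have zero product in $L/P$, so $I\subseteq P$ or $J\subseteq P$. This is how primeness will be used.

If $P$ is strongly prime, then $L/P$ is nondegenerate, so $K(L)\subseteq P$. Hence always
$$K(L)\subseteq\bigcap\{P: P\text{ a strongly prime ideal of }L\}. \tag{3}$$
The question is whether (3) is an equality for every $L$ over every $\Phi$. It is posed as an open problem in the source given as "Departamento de Álgebra, Geometría y Topología, Facultad de ciencias, Universidad de Málaga", http://dialnet.unirioja.es/servlet/tesis?codigo=59207&orden=0&info=link. One known fact will be used, and only for Theorem 3: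

**Fact.** For Lie algebras over fields of characteristic $0$, equality holds in (3).

The simplest cases give equality. For $S$, the ideal $0$ is strongly prime and both sides are $0$. For an abelian algebra $A$, and also for $T$, the only nondegenerate quotient is $0$; so there are no strongly prime ideals, and both sides are the whole algebra. For $S\oplus S'$ with $S'$ a copy of $S$, both $S$ and $S'$ are strongly prime ideals, with intersection $0$. Nevertheless the answer is no.

**Theorem 1.** Let $k$ be a field of characteristic $2$ and let $\mu\in k$ be a non-square, e.g. $k=\mathbb F_2(\mu)$ with $\mu$ an indeterminate. There is a $7$-dimensional Lie algebra $L$ over $k$ with $K(L)=0$ such that all strongly prime ideals of $L$ contain a fixed ideal $S\neq0$.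

**Theorem 2.** For every prime $p$ and every field $k$ of characteristic $p$ there is a nonzero nondegenerate Lie algebra $L$ over $k$ having no strongly prime ideals at all. Thus $K(L)=0$, while the intersection of all strongly prime ideals is $L$.

**Theorem 3.** For a commutative ring $\Phi$ with $1$, the equality $K(L)=\bigcap\{P\text{ strongly prime}\}$ holds for all Lie $\Phi$-algebras $L$ if and only if every prime number is invertible in $\Phi$ (i.e. $\Phi$ is a $\mathbb Q$-algebra, possibly $0$).

Theorem 1 already settles the question and shows that equality can fail in finite dimension. Theorem 2 is independent of it and covers the odd characteristics as well.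

## 3. Zorn's lemma gives prime ideals, but not nondegenerate quotients

Anyone who has shown that a semiprime associative ring is a subdirect product of prime rings will try the same argument here. It goes a long way.

**Lemma 2.** Let $L$ be nondegenerate and $0\ne a\in L$. There is an ideal $P$ with $a\notin P$ such that $L/P$ is prime.

**Proof.** Put $a_0=a$. As $L$ is nondegenerate and $a_n\neq0$, we can choose $x_n$ with $a_{n+1}=[a_n,[a_n,x_n]]\ne0$. The ideal $0$ contains none of the $a_n$, and a union of a chain of ideals containing none of the $a_n$ again contains none. Let $P$ be maximal among such ideals; then $L/P\neq0$. Let $I,J$ be ideals strictly containing $P$. Each contains some $a_n$, and with $a_n$ it contains all later ones. So $a_n\in I\cap J$ for some $n$, and $a_{n+1}=[a_n,[a_n,x_n]]\in[I,J]$, since $a_n\in I$ and $[a_n,x_n]\in J$. As $a_{n+1}\notin P$, we get $[I,J]\not\subseteq P$. $\blacksquare$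

To finish, we would need $L/P$ to be nondegenerate. Suppose $b\notin P$ is an AZD modulo $P$. By maximality some $a_n$ lies in the ideal generated by $P$ and $b$, but this does not contradict anything: that ideal is built from $b$ by brackets with arbitrary elements, and nothing in it need inherit $[b,[b,L]]\subseteq P$. The algebra $T$ shows the danger: there the ideal generated by the AZD $t$ is everything, and $T$ is prime.

So the argument breaks if a nondegenerate $L$ has a quotient such as $T$. We now build one.

## 4. Seven dimensions: gluing two copies of $S$ along $t$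

In order to repair $T$, let $t$ act also on a second copy $S'$ of $S$, with $[S,S']=0$, in such a way that no element $s'+\lambda t$ with $\lambda\ne0$ acts on $S'$ with square zero. Then $t$ is no longer an AZD. But $[S,S']=0$ forces every prime quotient to lose $S$ or $S'$, and a quotient that loses $S'$ sees only $T$.

For the action on $S'$ we use $D'=\operatorname{ad}_e^2+\mu\operatorname{ad}_f^2$, a derivation of $S$ as a linear combination of squares of derivations. Since $\operatorname{ad}_f^2$ sends $e\mapsto[f,h]=f$, $h\mapsto[f,f]=0$ and $f\mapsto0$,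
$$D'e=\mu f,\qquad D'f=e,\qquad D'h=0. \tag{4}$$

**Proof of Theorem 1.** Let $S'$ be a copy of $S$ with basis $e',f',h'$, and let
$$L=S\oplus S'\oplus kt,\qquad [S,S']=0,\quad [t,s]=Ds,\quad [t,s']=D's' .$$
This is the semidirect product of $kt$ with $S\oplus S'$ via the derivation $D\oplus D'$. Both $S$ and $S'$ are ideals of $L$.

**Step 1: no AZD involves $t$.** The aim is to exclude $\lambda\neq0$ for an AZD $a=s+s'+\lambda t$. Scale so that $\lambda=1$, and write $s'=\alpha e'+\beta f'+\gamma h'$. On the ideal $S'$ the map $\operatorname{ad}_a$ acts as $\Delta=\operatorname{ad}_{s'}+D'$. By (1) and (4), dropping primes on basis vectors,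
$$\Delta e=\gamma e+\mu f+\beta h,\qquad \Delta f=e+\gamma f+\alpha h,\qquad \Delta h=\alpha e+\beta f .$$
Then
$$\Delta^2h=\alpha\Delta e+\beta\Delta f=(\alpha\gamma+\beta)e+(\alpha\mu+\beta\gamma)f,$$
the $h$-coefficient being $2\alpha\beta=0$. So $\Delta^2=0$ gives $\beta=\alpha\gamma$ and then $\alpha(\mu+\gamma^2)=0$. As $\mu$ is not a square, $\mu+\gamma^2\neq0$; hence $\alpha=0$ and $\beta=0$. Now
$$\Delta^2e=\gamma(\gamma e+\mu f)+\mu(e+\gamma f)=(\mu+\gamma^2)e\neq0,$$
a contradiction.

**Step 2: no AZD lies in $S\oplus S'$ except $0$.** If $a=s+s'$ is an AZD, then $\operatorname{ad}_s^2=0$ on $S$ and $\operatorname{ad}_{s'}^2=0$ on $S'$. By Lemma 1(a), $s=0$ and $s'=0$. With Step 1, $L$ is nondegenerate, i.e. $K(L)=0$.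

**Step 3: every strongly prime ideal $P$ contains $S$.** Since $[S,S']=0$, either $S\subseteq P$ or $S'\subseteq P$. Suppose $S'\subseteq P$. Then $[t,[t,L]]\subseteq D^2S+S'=S'\subseteq P$, so $t+P$ is an AZD of the nondegenerate algebra $L/P$, and $t\in P$. Then $e=[t,f]$, $h=[e,f]$ and $f=[h,f]$ lie in $P$. Hence $P\supseteq S+S'+kt=L$, a contradiction. So $S\subseteq P$, and
$$K(L)=0\subsetneq S\subseteq\bigcap P. \qquad\blacksquare$$

Three remarks, each checked at once. First, the non-square hypothesis cannot be dropped in this construction: if $\mu=\nu^2$, take $a=t+\nu h'$, so that $\alpha=\beta=0$, $\gamma=\nu$. On $S'$ we get $\Delta h=0$, $\Delta^2e=(\mu+\nu^2)e=0$ and $\Delta^2f=\Delta e+\nu\Delta f=(\nu e+\mu f)+(\nu e+\nu^2f)=0$; on $S$, $D^2=0$; and $[a,t]=\nu D'h'=0$. So $a$ is an AZD.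

Second, the intersection of the strongly prime ideals is exactly $S$, because $S$ is itself strongly prime. Indeed the computations of Steps 1 and 2 on $S'$ show that $L/S\cong S'\oplus kt$ is nondegenerate. A nonzero ideal $I$ of $S'\oplus kt$ with $I\cap S'=0$ would satisfy $[I,S']=0$, so its elements would be AZDs on $S'$ and hence $0$ by the same computations. So every nonzero ideal meets $S'$, contains it by Lemma 1(b), and two such ideals have product containing $[S',S']=S'\neq0$.

Third, for $0\ne a\in S$ the argument of Lemma 2 fails here exactly as feared. Choose all $x_n\in S$, which Lemma 1(a) permits; then all $a_n$ lie in $S$. An ideal $P$ containing no $a_n$ meets $S$ in $0$, so $[P,S]=0$. By the computation in Section 1, an element $s+s'+\lambda t$ that annihilates $S$ has $s=0$ and $\lambda=0$. So $P\subseteq S'$, and maximality gives $P=S'$, with $L/S'\cong T$: prime and degenerate.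

## 5. How $\sigma^p=0$ and $D\sigma=1$ destroy an algebra

For Theorem 2 we need, in every characteristic $p$, a mechanism that makes a quotient collapse as $T$ did. It comes from the ring $k[\sigma]/(\sigma^p)$ with $\partial\sigma=1$, where $\partial$ is well defined because $\partial(\sigma^p)=p\sigma^{p-1}=0$.

Here is the case $p=2$ by hand. Let $G$ be a Lie algebra over $k$ and $\Gamma=G\oplus\sigma G$ with $\sigma^2=0$; adjoin $d$ with $[d,a+\sigma b]=b$ for $a,b\in G$. For $g=\sigma b$ we have $[g,[g,a+\sigma c]]=\sigma^2(\cdots)=0$ and $[g,[g,d]]=[\sigma b,-b]=-\sigma[b,b]=0$. So every $\sigma b$ is an AZD. A nondegenerate quotient kills $\sigma b$, hence also $b=[d,\sigma b]$; only the image of $d$ is left, and that is abelian.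

**Lemma 3 (collapse).** Let $k$ be a field of characteristic $p>0$, let $\Gamma$ be a Lie algebra over $k[\sigma]/(\sigma^p)$, and let $D$ be a $k$-linear derivation of the Lie algebra $\Gamma$ with $D(\sigma\gamma)=\gamma+\sigma D\gamma$ for all $\gamma\in \Gamma$. Let $N=kd\oplus\Gamma$ with $[d,\gamma]=D\gamma$. If $\pi:N\to Q$ is a surjective homomorphism of Lie $k$-algebras and $Q$ is nondegenerate, then $Q=0$.

**Proof.** For $j\ge1$,
$$D(\sigma^j\gamma)=j\sigma^{j-1}\gamma+\sigma^jD\gamma. \tag{5}$$
This is the hypothesis for $j=1$, and inductively $D(\sigma\cdot\sigma^{j-1}\gamma)=\sigma^{j-1}\gamma+\sigma\big((j-1)\sigma^{j-2}\gamma+\sigma^{j-1}D\gamma\big)$ for $j\geq 2$. We show by descending induction that $\pi(\sigma^j\gamma)=0$ for all $\gamma\in\Gamma$ and $0\le j\le p-1$.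

**Step 1: the top power gives AZDs.** Let $g=\sigma^{p-1}\gamma$. For $\delta\in\Gamma$, $[g,[g,\delta]]=\sigma^{2p-2}[\gamma,[\gamma,\delta]]=0$, because $2p-2\ge p$. By (5), $[g,d]=-Dg=-(p-1)\sigma^{p-2}\gamma-\sigma^{p-1}D\gamma$, so
$$[g,[g,d]]=-(p-1)\sigma^{2p-3}[\gamma,\gamma]-\sigma^{2p-2}[\gamma,D\gamma]=0 .$$
(For $p=2$ the first term is saved by $[\gamma,\gamma]=0$ alone.) So $g$ is an AZD of $N$. As $\pi$ is surjective, $\pi(g)$ is an AZD of $Q$, and $\pi(g)=0$.

**Step 2: bracketing with $d$ lowers the power.** Suppose the claim holds for some $j$ with $1\le j\le p-1$ and all $\gamma$. By (5),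
$$0=[\pi(d),\pi(\sigma^j\gamma)]=j\,\pi(\sigma^{j-1}\gamma)+\pi(\sigma^jD\gamma)=j\,\pi(\sigma^{j-1}\gamma),$$
where the last equality is the claim for $j$ applied to $D\gamma$. As $j$ is invertible in $k$, the claim holds for $j-1$.

**Step 3: conclusion.** For $j=0$ we get $\pi(\Gamma)=0$, so $Q=k\pi(d)$ is abelian. A nondegenerate abelian algebra is $0$. $\blacksquare$

So we look for a nondegenerate $L$ all of whose strongly prime quotients are images of algebras $N$ as in Lemma 3. The algebra $L$ itself must not be such an $N$, and no single nilpotent $\sigma$ may act on it. The way out is to have many variables $\sigma_x$, one for each branch $x$ of the infinite binary tree. The algebra $L$ is a limit of direct sums over the vertices at level $n$; primeness of $L/P$ selects one vertex at each level, hence one branch $x$, and along this branch $\sigma_x$ survives forever and Lemma 3 applies. An element of $L$, however, lives at a finite level and involves finitely many variables. We can walk away from their branches to a vertex where none of these variables is a scalar any more, and there exhibit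 that the element is not an AZD.

## 6. Adjoining a module on which $\gamma^2\neq0$

This section does one step of the construction over a fixed ring of scalars. The textbook tool is the universal enveloping algebra.

**Poincaré–Birkhoff–Witt theorem** (Bourbaki, *Lie Groups and Lie Algebras*, Ch. I, §2.7)**.** Let $\Lambda$ be a commutative ring and $\Gamma$ a Lie algebra over $\Lambda$ that is free as a $\Lambda$-module. For every totally ordered $\Lambda$-basis of $\Gamma$, the ordered monomials $b_1b_2\cdots b_r$ with $b_1\le\cdots\le b_r$, $r\ge0$, form a $\Lambda$-basis of the universal enveloping algebra $U_\Lambda(\Gamma)$.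

In particular $U_\Lambda(\Gamma)$ is a free $\Lambda$-module and $\Gamma\to U_\Lambda(\Gamma)$ is injective; we write $\gamma$ also for the image of $\gamma$. The point for us is that *if $\gamma$ belongs to some $\Lambda$-basis of $\Gamma$, then $\gamma^2\ne0$ in $U_\Lambda(\Gamma)$*, being itself an ordered monomial. Membership in a basis matters: if $\sigma\in\Lambda$ with $\sigma^p=0$, then $(\sigma^{p-1}\gamma)^2=\sigma^{2p-2}\gamma^2=0$.

**Definition.** Let $\Lambda$ be a commutative $k$-algebra with a $k$-derivation $\partial$, and $\Gamma$ a Lie algebra over $\Lambda$. A $k$-linear derivation $D$ of the Lie algebra $\Gamma$ is *compatible with $\partial$* if $D(\lambda\gamma)=\partial(\lambda)\gamma+\lambda D\gamma$ for all $\lambda\in\Lambda$, $\gamma\in\Gamma$.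

For example, if $G$ is a Lie algebra over $k$, then $\partial\otimes\mathrm{id}$ on $\Lambda\otimes_kG$ is compatible with $\partial$.

**Lemma 4.** Let $\Lambda\neq0$ be a commutative $k$-algebra with a $k$-derivation $\partial$, let $\Gamma$ be a Lie algebra over $\Lambda$, free as a $\Lambda$-module, with a derivation $D$ compatible with $\partial$. Let $U=U_\Lambda(\Gamma)$.

(a) $D$ extends to a $k$-derivation $D$ of the algebra $U$ with $D(\lambda u)=\partial(\lambda)u+\lambda D(u)$ for $\lambda\in\Lambda$, $u\in U$.

(b) Let $V=U[\beta]$ with $\beta$ a central indeterminate, let $\Gamma$ act on $V$ by left multiplication, and let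
$$\Gamma^+=\Gamma\oplus V,\qquad [\gamma+f,\delta+g]=[\gamma,\delta]+\gamma g-\delta f .$$
This is a Lie algebra over $\Lambda$, free as a $\Lambda$-module. Let $D^+=D$ on $\Gamma$ and
$$D^+\Big(\sum_ju_j\beta^j\Big)=\sum_jD(u_j)\beta^j+\sum_ju_j\beta^{j+1}.$$
Then $D^+$ is a derivation of $\Gamma^+$ compatible with $\partial$.

(c) Form the Lie $k$-algebra $kd\oplus\Gamma^+$ with $[d,\,\cdot\,]=D^+$, and let $m=\lambda d+\gamma$ with $\lambda\in k$, $\gamma\in\Gamma$. For the element $1\in V$,
$$[m,[m,1]]=\lambda^2\beta^2+2\lambda\gamma\beta+\lambda D(\gamma)+\gamma^2\in U[\beta]. \tag{6}$$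
This is nonzero if $\lambda\neq0$, and also if $\lambda=0$ and $\gamma$ belongs to some $\Lambda$-basis of $\Gamma$.

**Proof of (a).** The difficulty is that $D$ is not $\Lambda$-linear, so we present $U$ over $k$. As a $k$-algebra, $U$ is the quotient of the tensor algebra $T_k(\Lambda\oplus\Gamma)$ by the ideal $R$ generated by
$$\lambda\otimes\lambda'-\lambda\lambda',\quad 1_\Lambda-1,\quad \lambda\otimes\gamma-\lambda\gamma,\quad \gamma\otimes\lambda-\lambda\gamma,\quad \gamma\otimes\delta-\delta\otimes\gamma-[\gamma,\delta].$$
Indeed, the first four kinds make the quotient a unital $\Lambda$-algebra (the image of $\Lambda$ commutes with all generators) with a $\Lambda$-linear map from $\Gamma$, and the last kind imposes the Lie relations; so it has the universal property of $U$. The $k$-linear map $\partial\oplus D$ induces a derivation of the tensor algebra. We check that it sends each relator into $R$: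

- $\lambda\otimes\lambda'-\lambda\lambda'\mapsto(\partial\lambda\otimes\lambda'-\partial(\lambda)\lambda')+(\lambda\otimes\partial\lambda'-\lambda\,\partial(\lambda'))$;
- $1_\Lambda-1\mapsto\partial(1_\Lambda)-0=0$;
- $\lambda\otimes\gamma-\lambda\gamma\mapsto(\partial\lambda\otimes\gamma-\partial(\lambda)\gamma)+(\lambda\otimes D\gamma-\lambda D\gamma)$, by compatibility;
- $\gamma\otimes\lambda-\lambda\gamma\mapsto(D\gamma\otimes\lambda-\lambda D\gamma)+(\gamma\otimes\partial\lambda-\partial(\lambda)\gamma)$, likewise;
- $\gamma\otimes\delta-\delta\otimes\gamma-[\gamma,\delta]\mapsto(D\gamma\otimes\delta-\delta\otimes D\gamma-[D\gamma,\delta])+(\gamma\otimes D\delta-D\delta\otimes\gamma-[\gamma,D\delta])$.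

Every bracketed term is a relator. So a derivation $D$ of $U$ is induced, extending $D$ on $\Gamma$ and equal to $\partial$ on the image of $\Lambda$; the product rule gives $D(\lambda u)=\partial(\lambda)u+\lambda D(u)$.

**Proof of (b).** $V$ is a left $U$-module, hence a module over the Lie algebra $\Gamma$, and $\Gamma^+$ is the split null extension, a Lie algebra over $\Lambda$. By PBW, $U$ is free over $\Lambda$, and so are $V$ and $\Gamma^+$. On $V$ the map $D^+$ is "$D$ on coefficients, plus multiplication by $\beta$". As $D$ is a derivation of $U$ and $\beta$ is central, for $f\in V$, $\gamma\in\Gamma$, $\lambda\in\Lambda$: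
$$D^+(\gamma f)=(D\gamma)f+\gamma D^+f,\qquad D^+(\lambda f)=\partial(\lambda)f+\lambda D^+f .$$
The second formula is compatibility. The first gives
$$D^+[\gamma+f,\delta+g]=[D\gamma,\delta]+[\gamma,D\delta]+(D\gamma)g+\gamma D^+g-(D\delta)f-\delta D^+f,$$
which is $[D\gamma+D^+f,\delta+g]+[\gamma+f,D\delta+D^+g]$.

**Proof of (c).** Since $D(1)=0$, we have $[d,1]=D^+(1)=\beta$ and $[\gamma,1]=\gamma\cdot1=\gamma\in U\subseteq V$. So $[m,1]=\lambda\beta+\gamma\in V$. Next, $D^+(\lambda\beta+\gamma)=\lambda\beta^2+D(\gamma)+\gamma\beta$, as $\lambda\in k$. Therefore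
$$[m,[m,1]]=\lambda\big(\lambda\beta^2+D(\gamma)+\gamma\beta\big)+\gamma(\lambda\beta+\gamma),$$
which is (6). If $\lambda\ne0$, the $\beta^2$-coefficient is $\lambda^2\cdot1\ne0$, since $1$ is the empty monomial in a PBW basis and $\Lambda\ne0$. If $\lambda=0$, the value is $\gamma^2$, nonzero when $\gamma$ belongs to a basis. $\blacksquare$

The variable $\beta$ is there for the sake of $d$: without it we would have $[d,1]=D(1)=0$, and the element $1$ could not testify against $d$. Note also that in $kd\oplus\Gamma^+$ all elements of $V$ are AZDs, because $[f,[f,\gamma+g]]\in[f,V]=0$ and $[f,[f,d]]\in[f,V]=0$. One step cures the old elements and creates new bad ones, which must be cured at the next step.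

## 7. The tree of algebras

Fix a prime $p$ and a field $k$ of characteristic $p$. Let $X=\{0,1\}^{\mathbb N}$. For a finite $0$–$1$ word $w$ of length $|w|$ let $X_w\subseteq X$ be the set of sequences with prefix $w$. Write $w\le v$ if $w$ is a prefix of $v$, and $w<v$ if moreover $w\neq v$.

**Step 1: the scalars.** Let
$$\Lambda_w=k[\sigma_z:z\in X_w]/(\sigma_z^p:z\in X_w),$$
with $k$-basis the monomials with all exponents $<p$. If $w\le v$, then $X_v\subseteq X_w$ and $\Lambda_v\subseteq\Lambda_w$, and $\Lambda_w$ is a free $\Lambda_v$-module with basis the monomials in the $\sigma_z$, $z\in X_w\setminus X_v$. Let $\partial$ be the $k$-derivation of $\Lambda_w$ with $\partial\sigma_z=1$ for all $z\in X_w$. It is well defined since $\partial(\sigma_z^p)=p\sigma_z^{p-1}=0$, and it is compatible with the inclusions. As we climb the tree, there are fewer scalars.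

**Step 2: the pairs $(\Gamma_w,D_w)$.** We construct recursively a Lie algebra $\Gamma_w$ over $\Lambda_w$, free as a $\Lambda_w$-module, with a derivation $D_w$ compatible with $\partial$. Put $\Gamma_\emptyset=0$. Given $\Gamma_w$, let $v=w\varepsilon$ with $\varepsilon\in\{0,1\}$. Forget the variables outside $X_v$: regard $\Gamma_w$ as a Lie algebra over $\Lambda_v\subseteq\Lambda_w$. It is free over $\Lambda_v$, because it is free over $\Lambda_w$ and $\Lambda_w$ is free over $\Lambda_v$; and $D_w$ is still compatible with $\partial$. Apply Lemma 4 over $\Lambda_v$, and set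
$$U_v=U_{\Lambda_v}(\Gamma_w),\qquad V_v=U_v[\beta],\qquad \Gamma_v=\Gamma_w\oplus V_v=(\Gamma_w)^+,\qquad D_v=(D_w)^+ .$$

At the first level this is explicit. For $|v|=1$ we have $U_v=\Lambda_v$, so $\Gamma_v=\Lambda_v[\beta]$ is abelian, with $D_v(\lambda\beta^j)=\partial(\lambda)\beta^j+\lambda\beta^{j+1}$. At level $2$, say $w=0$ and $v=00$, the algebra $\Gamma_0=\Lambda_0[\beta]$ is viewed over the smaller ring $\Lambda_{00}$. For $z\in X_{01}$ the element $\sigma_z\cdot1\in\Gamma_0$ is then no longer a scalar multiple of $1\in\Gamma_0$. It is one of the basis elements, and its square in $U_{00}$ is nonzero.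

**Step 3: the algebra $L$.** Let $M_w=kd\oplus\Gamma_w$ with $[d,\gamma]=D_w\gamma$, a Lie algebra over $k$. For $w\le v$, $M_w$ is a subalgebra of $M_v$, as $\Gamma_w$ is a subalgebra of $\Gamma_v$ and $D_v$ restricts to $D_w$. Let $L_n=\bigoplus_{|w|=n}M_w$, a direct sum of Lie algebras. Embed $L_n\hookrightarrow L_{n+1}$ by sending $m\in M_w$ to $(m,m)\in M_{w0}\oplus M_{w1}$; this is an injective homomorphism. Let $L=\bigcup_nL_n$. It is nonzero, since $L_0=M_\emptyset=kd$.

For $m\in M_w$ let $m[w]\in L_{|w|}$ be the element with component $m$ at $w$ and $0$ elsewhere. Then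
$$m[w]=m[w0]+m[w1]. \tag{7}$$
More generally, if $\ell\in L_n$ has component $m$ at $w$ ($|w|=n$) and $v\ge w$, then, viewed in $L_{|v|}$, $\ell$ has component $m\in M_w\subseteq M_v$ at $v$.

**Step 4: the ideals $L^w$.** Let
$$L^w=\bigcup_{n\ge|w|}\ \bigoplus_{|v|=n,\ v\ge w}M_v ,$$
the part of $L$ above $w$. For $N\ge n$ we have $L_N=\bigoplus_{|w|=n}\bigoplus_{|v|=N,\,v\ge w}M_v$, and the embeddings respect this decomposition. Hence for each $n$
$$L=\bigoplus_{|w|=n}L^w \quad\text{is a direct sum of ideals, and}\quad [L^w,L^{w'}]=0\ \text{ for } w\ne w',\ |w|=|w'|=n. \tag{8}$$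

## 8. Walking off the support: $L$ is nondegenerate

Let $0\ne\ell\in L$, say $\ell\in L_n$, and let $m=\lambda d+\gamma\in M_w$ ($|w|=n$, $\lambda\in k$, $\gamma\in\Gamma_w$) be a nonzero component of $\ell$. For $v>w$ the component of $\ell$ at $v$ is again $m$, so for $y\in M_v$
$$[\ell,[\ell,y[v]]]=[m,[m,y]][v].$$
It suffices to find $v>w$ and $y\in V_v$ with $[m,[m,y]]\neq0$.

**Case 1: $\lambda\ne0$.** Take $v=w0$ and $y=1\in V_v$. By Lemma 4(c), $[m,[m,1]]\ne0$.

**Case 2: $\lambda=0$, so $\gamma\ne0$.** We look for a vertex $v$ over which $\gamma$ becomes part of a basis.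

**Step 1: choosing $v$.** Let $B$ be a $\Lambda_w$-basis of $\Gamma_w$, and $\gamma=\sum_i\lambda_ib_i$ with $\lambda_i\in\Lambda_w$, $b_i\in B$ distinct. Only finitely many variables occur in the $\lambda_i$, say $\sigma_z$ with $z\in F\subseteq X_w$, $F$ finite. Choose $r\ge1$ with $2^r>|F|$. The $2^r$ sets $X_v$ with $v\ge w$, $|v|=|w|+r$, are disjoint, so $X_v\cap F=\emptyset$ for one of them. Fix this $v>w$ and write $v=u\varepsilon$ with $u\ge w$.

**Step 2: $\gamma$ belongs to a $\Lambda_v$-basis of $\Gamma_u$.** Over $\Lambda_v$ the module $\Gamma_w$ is free with basis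
$$\mathfrak B=\{\nu b:\ \nu\text{ a monomial in the }\sigma_z,\ z\in X_w\setminus X_v;\ b\in B\}.$$
As $F\subseteq X_w\setminus X_v$, each $\lambda_i$ is a $k$-linear combination of such monomials $\nu$. So $\gamma$ is a nonzero combination of elements of $\mathfrak B$ with coefficients in the field $k$. Moreover $\Gamma_u=\Gamma_w\oplus\bigoplus_{w<s\le u}V_s$; each $V_s$ is free over $\Lambda_s$, hence over $\Lambda_v$, since $s\le v$. So $\mathfrak B$ extends to a $\Lambda_v$-basis of $\Gamma_u$. Some element of $\mathfrak B$ has a nonzero coefficient in $\gamma$; this coefficient is a unit, because it lies in $k$. Replacing this element by $\gamma$, we obtain a $\Lambda_v$-basis of $\Gamma_u$ containing $\gamma$.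

**Step 3: the witness.** By construction $\Gamma_v=\Gamma_u\oplus V_v$ arises from $\Gamma_u$ by Lemma 4 over $\Lambda_v$. By Lemma 4(c), with $y=1\in V_v$, $[\gamma,[\gamma,1]]=\gamma^2\neq0$.

So $\ell$ is not an AZD, $L$ is nondegenerate, and $K(L)=0$. The shrinking of scalars was used in Step 2: over a ring still containing the variables of $F$, an element such as $\sigma_z^{p-1}b$ would have square zero in the enveloping algebra.

## 9. Every strongly prime ideal would select a branch

Suppose that $P$ is a strongly prime ideal of $L$.

**Step 1: primeness gives a branch $x\in X$.** Fix $n$. By (8) the ideals $L^w$, $|w|=n$, annihilate each other pairwise, so at most one of them is not contained in $P$. Since their sum is $L\ne P$, exactly one, say $L^{w_n}$, is not contained in $P$. Let $w'$ be the prefix of length $n$ of $w_{n+1}$. Then $L^{w_{n+1}}\subseteq L^{w'}$, so $L^{w'}\not\subseteq P$ and $w'=w_n$. Hence $w_0<w_1<w_2<\cdots$; let $x\in X$ be the sequence with these prefixes.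

**Step 2: $L/P$ is an image of the algebra along the branch.** Let
$$N=\bigcup_nM_{w_n}=kd\oplus\Gamma,\qquad \Gamma=\bigcup_n\Gamma_{w_n},$$
with $[d,\gamma]=D\gamma$, where $D$ is the derivation of $\Gamma$ induced by the $D_{w_n}$. For $m\in M_{w_n}$ let $\pi(m)$ be the class of $m[w_n]$ in $L/P$. This does not depend on $n$: by (7), $m[w_n]-m[w_{n+1}]=m[w']$, where $w'$ is the other child of $w_n$, and $m[w']\in L^{w'}\subseteq P$. Two elements of $N$ lie in a common $M_{w_n}$, where $[m[w_n],m'[w_n]]=[m,m'][w_n]$; so $\pi:N\to L/P$ is a homomorphism of Lie $k$-algebras. It is surjective: an element of $L_n$ is a sum of elements $m[w]$ with $|w|=n$, and those with $w\ne w_n$ lie in $L^w\subseteq P$.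

**Step 3: $\sigma_x$ survives along the branch.** Since $x\in X_{w_n}$ for all $n$, the element $\sigma:=\sigma_x$ lies in every $\Lambda_{w_n}$. The inclusions $\Gamma_{w_n}\subseteq\Gamma_{w_{n+1}}$ are $\Lambda_{w_{n+1}}$-linear, so the actions of $\sigma$ agree. Thus $\Gamma$ is a Lie algebra over $k[\sigma]/(\sigma^p)$. Compatibility of the $D_{w_n}$ with $\partial$, together with $\partial\sigma=1$, gives $D(\sigma\gamma)=\gamma+\sigma D\gamma$.

**Step 4: collapse.** The hypotheses of Lemma 3 hold for $\pi:N\to L/P$, since $L/P$ is nondegenerate. So $L/P=0$, contradicting $P\neq L$.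

Hence $L$ has no strongly prime ideals, and by Section 8, $K(L)=0\ne L=\bigcap\emptyset$. This proves Theorem 2. $\blacksquare$

## 10. Which rings of scalars force equality

**Proof of Theorem 3, necessity.** The aim is to transport the algebra of Theorem 2 to $\Phi$. Suppose that a prime $p$ is not invertible in $\Phi$. Then $p\Phi$ lies in a maximal ideal $\mathfrak m$, and $k=\Phi/\mathfrak m$ is a field of characteristic $p$. Let $L$ be the $k$-algebra of Theorem 2, viewed as a Lie $\Phi$-algebra through $\Phi\to k$. As this map is surjective, the $\Phi$-ideals of $L$ are exactly its $k$-ideals, so all notions coincide. Hence $K(L)=0$, while $L\ne0$ has no strongly prime ideals; equality fails.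

**Proof of Theorem 3, sufficiency.** Let every prime be invertible in $\Phi$. Then all nonzero integers are invertible in $\Phi$, and $\Phi$ is a $\mathbb Q$-algebra. If $\Phi=0$, then $L=0$ for every Lie $\Phi$-algebra $L$, and there is nothing to prove. In general let $L$ be a Lie $\Phi$-algebra. It is also a Lie algebra over $\mathbb Q$, where the Fact of Section 2 applies; we have to compare the ideals over $\mathbb Q$ and over $\Phi$.

**Step 1: a $\mathbb Q$-ideal $N$ with $L/N$ nondegenerate is a $\Phi$-ideal.** For $a\in N$, $\varphi\in\Phi$ and $y\in L$,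
$$[\varphi a,[\varphi a,y]]=[a,[a,\varphi^2y]]\in N .$$
So $\varphi a+N$ is an AZD of $L/N$, and $\varphi a\in N$.

**Step 2: the radical is the same over $\mathbb Q$ and over $\Phi$.** Being an AZD does not refer to scalars, and every $\Phi$-ideal is a $\mathbb Q$-ideal. So by Step 1 the $\mathbb Q$-ideals with nondegenerate quotient are precisely the $\Phi$-ideals with nondegenerate quotient, and the smallest one is the same.

**Step 3: comparison of strongly prime ideals.** Let $P$ be a strongly prime $\mathbb Q$-ideal. By Step 1 it is a $\Phi$-ideal. It is strongly prime over $\Phi$, because primeness of $L/P$ over $\mathbb Q$ tests more ideals than primeness over $\Phi$. Hence there are at least as many strongly prime ideals over $\Phi$, and by the Fact over the field $\mathbb Q$,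
$$\bigcap\{P\text{ strongly prime over }\Phi\}\subseteq\bigcap\{P\text{ strongly prime over }\mathbb Q\}=K(L).$$
The reverse inclusion is (3). $\blacksquare$
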